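# Compact null universal differentiability sets inside sets of positive measure

## 1. Tubes around growing polygons, with stages that may be skipped

Let $L_1\subseteq L_2\subseteq\cdots$ be nonempty compact subsets of $\mathbb R^d$; think of finite unions of line segments, with more and more segments. Let $w_1\ge w_2\ge\cdots>0$ be widths tending to $0$. Write $\bar B(L,w)=\{y:\operatorname{dist}(y,L)\le w\}$ for the closed tube around $L$. For $\lambda\in(0,1]$ put
$$T_\lambda=\bigcap_{n\ge1}\ \bigcup_{n\le k\le(1+\lambda)n}\bar B(L_k,\lambda w_k)\qquad(k\in\mathbb N).\tag{1}$$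

In words: for every $n$, a point of $T_\lambda$ must lie in at least one of the tubes with number $k$ in the window $[n,(1+\lambda)n]$, and the tube has only the fraction $\lambda$ of its full width. For $\lambda=\frac12$ the window of $n=1$ is $\{1\}$, that of $n=2$ is $\{2,3\}$, that of $n=4$ is $\{4,5,6\}$. In general the window is just $\{n\}$ while $n<1/\lambda$, and it becomes long when $n$ is large. So a point of $T_\lambda$ may miss tubes, provided that it does not miss all the tubes of a window.

Three facts are immediate. Each $T_\lambda$ is compact, because each union in (1) is a finite union of compact sets. The family increases with $\lambda$, since both the window and the width grow. If $\sum_k|\bar B(L_k,w_k)|<\infty$, then $T_1$ is Lebesgue null, since $|T_1|\le\sum_{k\ge n}|\bar B(L_k,w_k)|$ for every $n$.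

The next lemma is the reason for the windows.

**Lemma 1 (insertion).** Let $0<\lambda<\lambda'\le1$, $\psi=\lambda'-\lambda$, $x\in T_\lambda$. Let $k$ be an integer with $k\ge2/\psi$ and let $0<2s\le\psi w_k$. If $\Gamma\subseteq L_{k+2}\cap\bar B(x,2s)$, then $\Gamma\subseteq T_{\lambda'}$.

*Proof.* Fix $n\ge1$. We look for an integer $l$ with $n\le l\le(1+\lambda')n$ and $\Gamma\subseteq\bar B(L_l,\lambda'w_l)$. There are three cases.

If $n\ge k+2$, take $l=n$: then $\Gamma\subseteq L_{k+2}\subseteq L_n$.

If $n<k+2\le(1+\lambda')n$, take $l=k+2$.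

If $(1+\lambda')n<k+2$, use $x\in T_\lambda$: there is $l\in[n,(1+\lambda)n]$ with $\operatorname{dist}(x,L_l)\le\lambda w_l$. We claim $l\le k$. If $n\ge1/\psi$, then $l\le(1+\lambda)n=(1+\lambda')n-\psi n<(k+2)-1=k+1$. If $n<1/\psi$, then $l<2n<2/\psi\le k$. So $l\le k$ and $w_k\le w_l$. For $y\in\Gamma$ we get
$$\operatorname{dist}(y,L_l)\le\lambda w_l+2s\le\lambda w_l+\psi w_k\le(\lambda+\psi)w_l=\lambda'w_l .\qquad\square$$

So near a point of the null set $T_\lambda$, at scale $s$ comparable to $\psi w_k$ or smaller, every piece of $L_{k+2}$ may be used, at the price of raising $\lambda$ to $\lambda'$. The tubes up to number $k$ are no obstacle because they are wide compared with $s$. The tubes from number $k+2$ on are no obstacle because they contain $L_{k+2}$. Tube number $k+1$ might be an obstacle, and the window lets us skip it.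

What is this for? We shall place such a set inside an arbitrary set of positive measure, with the $L_k$ so rich that near each point, at each small scale, any two-piece polygonal path can be approximated by one that runs almost entirely in the set. This will force every Lipschitz function to have a point of differentiability in the set.

## 2. Universal differentiability sets and the two statements to be proved

**Definition.** A set $S\subseteq\mathbb R^d$ is a *universal differentiability set* (UDS) if for every Lipschitz $f:\mathbb R^d\to\mathbb R$ there is a point $x\in S$ at which $f$ is (Fréchet) differentiable, that is, for which there is a vector $g$ with $f(x+h)=f(x)+\langle g,h\rangle+o(|h|)$.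

Rademacher's theorem says that every set of positive Lebesgue measure is a UDS. For $d\ge2$, $\mathbb R^d$ contains Lebesgue null UDS. In $\mathbb R^1$, for every null set $E$ there is a Lipschitz function differentiable at no point of $E$; so a null subset of $\mathbb R$ is never a UDS. The following conjecture is in "How small a universal differentiability set can be?": in $\mathbb R^d$, $d\ge2$, every set of positive measure contains a (closed) universal differentiability subset of Lebesgue measure zero. The word in parentheses gives two versions. For every $d\ge2$ and every measurable $A$ with $|A|>0$: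

(a) there is a closed null UDS $S\subseteq A$;

(b) there is a null UDS $S\subseteq A$.

Both are true.

**Theorem 1.** Let $d\ge2$ and let $A\subseteq\mathbb R^d$ be measurable with $|A|>0$. Then $A$ contains a compact Lebesgue null UDS. Hence (a) and (b) both hold.

There is also a sharp form. A *gauge* here is a nondecreasing $\phi:(0,\infty)\to(0,\infty)$ with $\phi(0+)=0$; we set $\phi(0)=0$. Put $\mathcal H^\phi_\delta(S)=\inf\sum_i\phi(\operatorname{diam}U_i)$ over countable covers of $S$ by sets of diameter at most $\delta$, and $\mathcal H^\phi(S)=\lim_{\delta\to0}\mathcal H^\phi_\delta(S)$. With $\phi(t)=t$ this is length $\mathcal H^1$; with $\phi(t)=t^d$ it is a constant multiple of Lebesgue measure.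

**Theorem 2 (sharp form).** Let $d\ge2$ and let $\phi:(0,\infty)\to(0,\infty)$ be nondecreasing with $\phi(0+)=0$.

1. If $\liminf_{t\to0}\phi(t)/t=0$, then every measurable $A\subseteq\mathbb R^d$ with $|A|>0$ contains a compact set $S\ne\emptyset$ with $|S|=0$ and $\mathcal H^\phi(S)=0$ such that for every Lipschitz $f:\mathbb R^d\to\mathbb R$ the points of $S$ at which $f$ is differentiable are dense in $S$.
2. If $\liminf_{t\to0}\phi(t)/t>0$, then no set $S$ with $\mathcal H^\phi(S)=0$ is a UDS.

In particular $S$ can be taken of Hausdorff dimension exactly $1$, which is the least possible for a UDS.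

Part 2 can be done by hand now, and it shows what smallness is too much.

*Proof of Theorem 2, part 2.* There is $c>0$ with $\phi(t)\ge ct$ for small $t$, so $\mathcal H^\phi(S)=0$ implies $\mathcal H^1(S)=0$. Projection to the first coordinate does not increase length, so $\pi_1(S)\subseteq\mathbb R$ is null. Let $g:\mathbb R\to\mathbb R$ be Lipschitz and differentiable at no point of $\pi_1(S)$, and let $f(x)=g(x_1)$. Then $f$ is Lipschitz. If it were differentiable at $x\in S$, then restricting to the line through $x$ in the first coordinate direction would make $g$ differentiable at $x_1\in\pi_1(S)$. So $S$ is not a UDS. $\square$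

Some more small cases show what a construction must respect. A line in $\mathbb R^2$ has positive length but is not a UDS: $f(x)=|x_2|$ is differentiable at no point of $\{x_2=0\}$. So a UDS must spread in more than one direction. Next, no single null set $N$ serves all $A$: the set $A=\mathbb R^d\setminus N$ has positive measure and misses $N$. So $S$ must be built from $A$. Finally, one might want to build $S$ from tubes around segments lying in $A$. But $A$ may contain no segment at all. If $C\subseteq\mathbb R$ is a compact nowhere dense set of positive measure (a fat Cantor set), then $A=C^d$ has positive measure. A nondegenerate segment in $A$ would project in some coordinate onto a nondegenerate interval contained in $C$, and there is none. So we must be content with segments that run in $A$ for most of their length.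

**Notation and textbook facts.** $|\cdot|$ is the Euclidean norm or Lebesgue measure, $\bar B(x,r)$ a closed ball. $f'(x,z)=\lim_{t\to0}(f(x+tz)-f(x))/t$ is the two-sided directional derivative, so $f'(x,cz)=cf'(x,z)$ for $c\neq0$. $\mathrm{dens}(E)$ is the set of points $x$ with $|\bar B(x,\varrho)\cap E|/|\bar B(x,\varrho)|\to1$ as $\varrho\to0$. By the Lebesgue density theorem almost every point of a measurable $E$ is in $\mathrm{dens}(E)$. For compact $E$ we have $\mathrm{dens}(E)\subseteq E$, since a point outside $E$ has a ball missing $E$. A Lipschitz function on an interval is differentiable almost everywhere and is the integral of its derivative. The uncentered maximal operator $\mathcal M\psi(t)=\sup_{I\ni t}|I|^{-1}\int_I|\psi|$, with $I$ running over nondegenerate bounded intervals, satisfies $\|\mathcal M\psi\|_2^2\le C_1\|\psi\|_2^2$ on $\mathbb R$ for some $C_1\ge1$.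

## 3. A geometric property of a growing family of closed sets

The connection between the geometry and differentiability is the following property.

**Definition (property (G)).** Closed sets $S_\lambda\subseteq\mathbb R^d$, $0<\lambda<1$, with $S_\lambda\subseteq S_{\lambda'}$ for $\lambda\le\lambda'$, satisfy (G) if for all $0<\lambda<\lambda'<1$, $x\in S_\lambda$, $\eta\in(0,1)$ there is $\delta_*>0$ such that for all $0<s<\delta_*$ and all $a,b,c\in\bar B(x,s)$ there are $a',b',c'$ with $|a-a'|,|b-b'|,|c-c'|\le\eta s$ and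
$$\mathcal H^1([a',b']\setminus S_{\lambda'})+\mathcal H^1([b',c']\setminus S_{\lambda'})\le\eta s.\tag{2}$$

The parameter gives room. The constant family $S_\lambda=\bar B(0,1)$ fails (G) at a boundary point $x$: take $a,b,c$ outside with $b=x+s x$, $a=c=x+\frac s2x$; for $\eta\le\frac1{16}$ the segment $[a',b']$ has length at least $\frac38s$ and stays outside the ball, because $|y|\ge1+\frac s2-\eta s>1$ near the points $a,b$ and along $[a',b']$ by looking at $\langle y,x\rangle$. But the family $S_\lambda=\bar B(0,1+\lambda)$ satisfies (G) with $\delta_*=\lambda'-\lambda$ and $a'=a$, $b'=b$, $c'=c$, since $\bar B(x,s)\subseteq S_{\lambda'}$ for $x\in S_\lambda$ and $s<\delta_*$.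

**Theorem 3.** Assume (G). Let $\hat x\in S_{\hat\lambda}$ with $\hat\lambda<1$, let $\zeta>0$, and let $f:\mathbb R^d\to\mathbb R$ be Lipschitz. Then $f$ is differentiable at some $x\in\bigcup_{\lambda<1}S_\lambda$ with $|x-\hat x|<\zeta$.

So for Theorem 1 we need two things: a nonempty family with (G) inside a compact null subset of $A$ (Section 4), and Theorem 3 (Sections 5 to 8).

Why not use the simpler null set $\bigcap_k\bar B(L_k,w_k)$, perhaps with widths $\lambda w_k$? Suppose a family is contained in the single tube $\bar B(L_{k+1},w)$, $w=w_{k+1}$. Suppose $x$ lies on a segment $I$ of $L_{k+1}$ at distance $g>0$ from all other segments of $L_{k+1}$. Let $\nu$ be a unit vector orthogonal to $I$, and let $s$ satisfy $\frac{16}3w<s$ and $\frac98s+w<g$; such $s$ exist as soon as $w<g/8$, since then $\frac{16}3w<\frac23g<\frac79g<\frac89(g-w)$. Take $a=x$, $b=c=x+s\nu$ and $\eta=\frac18$. For any allowed $a',b'$ the segment $[a',b']$ lies in $\bar B(x,\frac98s)$, so its points in the tube are within $w$ of $I$ and satisfy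 $|\langle y-x,\nu\rangle|\le w$. Along $[a',b']$ the $\nu$-component changes by at least $\frac34s$ over a length at most $\frac54s$, so at most $2w\cdot\frac53=\frac{10}3w$ of its length is in the tube. At least $\frac34s-\frac{10}3w>\frac s8$ of the length is outside, and (2) fails. Here $w_{k+1}$ is chosen after $L_{k+1}$, and it must be tiny to make the tube small. If this happens at $x$ for infinitely many $k$, then (G) fails at $x$ whatever the later stages are. An obligatory stage $k+1$ forbids new directions at scales between $w_{k+1}$ and the gaps of $L_{k+1}$. The windows in (1) make each stage beyond the first few optional, and Lemma 1 is the gain.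

## 4. A null family with property (G) inside $A$

Let $d\ge2$, $|A|>0$, and let $\phi$ be a gauge with $\liminf_{t\to0}\phi(t)/t=0$. For Theorem 1 take $\phi(t)=t^d$.

**Step 1. Density layers.** *Purpose: near a point of the set, most of each small ball must be in $A$, and the new points found there must have the same property.* One compact set $P\subseteq A$ is not enough: a point of $P$ need not be a density point of $P$, and $P\cap\mathrm{dens}(P)$ need not be closed. We use a whole scale of compact sets.

**Lemma 2 (Lusin–Menchoff type).** Let $Q,E$ be compact with $Q\subseteq\mathrm{dens}(E)$. There is a compact $M$ with $Q\subseteq\mathrm{dens}(M)$ and $M\subseteq\mathrm{dens}(E)$.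

*Proof.* If $Q=\emptyset$ take $M=\emptyset$. Otherwise let $R_n=\{y:\frac1{n+1}<\operatorname{dist}(y,Q)\le\frac1n\}$ for $n\ge1$. By the density theorem and inner regularity choose compact $M_n\subseteq E\cap\mathrm{dens}(E)\cap R_n$ with
$$|(E\cap R_n)\setminus M_n|\le2^{-n}(n+1)^{-d-1}.$$
Let $M=Q\cup\bigcup_nM_n$. It is bounded. It is closed: a convergent sequence in $M$ either has infinitely many terms in $Q$ or in one $M_n$, which are compact, or has terms in $M_n$ with $n\to\infty$ along a subsequence, so its limit has distance $0$ from $Q$. So $M$ is compact, and $M\subseteq\mathrm{dens}(E)$.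

Let $x\in Q$, $0<r<1$. A point of $(\bar B(x,r)\cap E)\setminus M$ is not in $Q$ and has distance in $(0,r]$ from $Q$, so it lies in some $R_n\setminus M_n$ with $\frac1{n+1}<r$. For these $n$, $(n+1)^{-d-1}<r^{d+1}$. Hence
$$|\bar B(x,r)\setminus M|\le|\bar B(x,r)\setminus E|+\sum_n2^{-n}r^{d+1}\le|\bar B(x,r)\setminus E|+r^{d+1}.$$
Divided by $|\bar B(x,r)|$ this tends to $0$, so $x\in\mathrm{dens}(M)$. $\square$

Choose compact $P_1\subseteq A$ with $|P_1|>0$, and compact $P_0\subseteq\mathrm{dens}(P_1)$ with $|P_0|>0$. Apply Lemma 2 to $Q=P_0$, $E=P_1$ to get $P_{1/2}$, then to the pairs $(P_0,P_{1/2})$ and $(P_{1/2},P_1)$ to get $P_{1/4},P_{3/4}$, and so on, always inserting midpoints between adjacent dyadic levels. This gives compact $P_r$ for all dyadic $r\in[0,1]$. For adjacent levels $r<r'$ of one generation, $P_r\subseteq\mathrm{dens}(P_{r'})\subseteq P_{r'}$. Any two dyadic $r<r'$ are joined by a chain of adjacent levels of a common generation, so $P_r\subseteq\mathrm{dens}(P_{r'})\subseteq P_{r'}$ for all dyadic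 $r<r'$.

For $\lambda\in(0,1)$ let $P^*_\lambda=\bigcap\{P_r:r\in(\lambda,1)\text{ dyadic}\}$. This is compact, increasing in $\lambda$, and $P_0\subseteq P^*_\lambda\subseteq P_1$. If $\lambda<r<r'<\lambda'$ with $r,r'$ dyadic, then
$$P^*_\lambda\subseteq P_r\subseteq\mathrm{dens}(P_{r'}),\qquad P_{r'}\subseteq P^*_{\lambda'}.\tag{3}$$

**Step 2. Finitely many test polygons at each scale.** *Purpose: for each mesh $2^{-j}$ and each layer $P_r$, prepare a finite list of two-piece polygons that approximate all two-piece polygons and run in $P_r$ as much as an average one does.*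

Let $P_1\subseteq\bar B(0,\rho)$. By Fubini's theorem some line parallel to the first coordinate axis meets $P_0$ in a set of positive length. Let $I_0$ be a compact segment of this line containing its intersection with $P_0$; then $\mathcal H^1(I_0\cap P_0)>0$.

For $j\ge1$ let $\mathcal G_j$ be a finite set such that every point of $\bar B(0,\rho+1)$ is within $2^{-j}$ of $\mathcal G_j$. For compact $P$ the function
$$(\mathbf a,\mathbf b)\mapsto\mathcal H^1([\mathbf a,\mathbf b]\setminus P)=|\mathbf a-\mathbf b|\int_0^1\mathbf 1[(1-t)\mathbf a+t\mathbf b\notin P]\,dt$$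
is Borel by Tonelli's theorem, since the integrand is a Borel function of $(\mathbf a,\mathbf b,t)$, and it is bounded on bounded sets. For $i,j\ge1$, each triple $(\tilde a,\tilde b,\tilde c)\in\mathcal G_j^3$ and each $r=m2^{-i}$, $0<m<2^i$, choose
$$(a',b',c')\in\bar B(\tilde a,2^{-j})\times\bar B(\tilde b,2^{-j})\times\bar B(\tilde c,2^{-j})$$
such that $\mathcal H^1([a',b']\setminus P_r)+\mathcal H^1([b',c']\setminus P_r)$ is at most the average of this function over the product of the three balls. Let $\Gamma_{j,i}$ be the finite union of the resulting polygons $[a',b']\cup[b',c']$ over all triples and all $m$.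

**Step 3. Meshes and widths.** *Purpose: choose the $L_k$ and $w_k$ of Section 1 so that $L_{k+2}$ already contains polygons fine at every scale above $w_{k+1}$, while the tubes are very small.*

Put $w_0=1$, $J_0=0$. For $k\ge1$ choose $J_k>J_{k-1}$ with $2^{-J_k}\le w_{k-1}/k$ and set
$$L_k=I_0\cup\bigcup_{j\le J_k,\ i\le k}\Gamma_{j,i},$$
a finite union of $N_k$ (possibly degenerate) segments of total length $\ell_k$. Then choose $w_k\in(0,w_{k-1}/2)$ with
$$|\bar B(L_k,w_k)|\le2^{-k},\qquad(4\ell_k+4N_k)\frac{\phi(4w_k)}{4w_k}\le2^{-k}.\tag{4}$$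
The first condition holds for all small $w_k$, because $L_k$ is compact and, as $d\ge2$, null. The second holds for arbitrarily small $w_k$, because $\liminf_{t\to0}\phi(t)/t=0$. Clearly $L_1\subseteq L_2\subseteq\cdots$.

**Step 4. The sets, and their smallness.** *Purpose: define $S_\lambda$ and check that it is nonempty, compact, inside $A$, and small.* With $T_\lambda$ from (1) let
$$S_\lambda=P^*_\lambda\cap T_\lambda\quad(0<\lambda<1),\qquad S_1=P_1\cap T_1 .$$
All are compact, increasing in $\lambda\in(0,1]$, and contained in $A$. Since $I_0\subseteq L_k$ for all $k$, we have $\emptyset\ne I_0\cap P_0\subseteq S_\lambda$ for every $\lambda$.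

For each $n$, $T_1\subseteq\bigcup_{n\le k\le2n}\bar B(L_k,w_k)$, so $|S_1|\le\sum_{k\ge n}2^{-k}\to0$, that is, $|S_1|=0$. For the gauge, divide a segment of $L_k$ of length $\ell$ into at most $\ell/w_k+1$ pieces of length at most $w_k$. A point within $w_k$ of such a piece is within $\frac32w_k$ of its midpoint. So balls of radius $2w_k$ about the midpoints cover the $w_k$-neighborhood of the segment, and $\bar B(L_k,w_k)$ is covered by at most $\ell_k/w_k+N_k$ balls of diameter $4w_k$. As $w_k\le1$ and the widths decrease,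
$$\mathcal H^\phi_{4w_n}(S_1)\le\sum_{k\ge n}\Big(\frac{\ell_k}{w_k}+N_k\Big)\phi(4w_k)=\sum_{k\ge n}(4\ell_k+4N_kw_k)\frac{\phi(4w_k)}{4w_k}\le\sum_{k\ge n}2^{-k}.$$
For fixed $\delta$ and all $n$ with $4w_n\le\delta$ this gives $\mathcal H^\phi_\delta(S_1)\le2^{1-n}$. Hence $\mathcal H^\phi(S_1)=0$.

**Step 5. Property (G).** *Purpose: combine Lemma 1, which puts the test polygons in $T_{\lambda'}$, with density, which puts most of their length in $P^*_{\lambda'}$.*

Let $0<\lambda<\lambda'<1$, $\psi=\lambda'-\lambda$, $x\in S_\lambda$, $\eta\in(0,1)$. Fix dyadic $\lambda<r<r'<\lambda'$ with $r'=m2^{-i_0}$, $i_0\ge1$. By (3), $x\in\mathrm{dens}(P_{r'})$, so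
$$\alpha(\varrho)=\frac{|\bar B(x,\varrho)\setminus P_{r'}|}{|\bar B(x,\varrho)|}\to0\quad(\varrho\to0).$$
Fix an integer $k_1\ge\max\{i_0,2/\psi,8/(\eta\psi)\}$, and $\delta_*\in(0,1)$ with $2\delta_*\le\psi w_{k_1}$ and $\alpha(2s)\le\frac\eta8\big(\frac\eta{16}\big)^d$ for $0<s<\delta_*$.

Let $0<s<\delta_*$ and $a,b,c\in\bar B(x,s)\subseteq\bar B(0,\rho+1)$. Let $k$ be the integer with $\psi w_{k+1}<2s\le\psi w_k$; then $k\ge k_1$. Let $j$ be the least integer with $h:=2^{-j}\le\eta s/2$. Since $\eta s/2<\frac12$, $j\ge1$; by minimality $h>\eta s/4$. We have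
$$2^{-J_{k+2}}\le\frac{w_{k+1}}{k+2}<\frac{2s}{\psi(k+2)}\le\frac{\eta s}4<2^{-j},$$
where the third inequality is $k+2\ge8/(\eta\psi)$. So $j\le J_{k+2}$, and also $i_0\le k+2$. Hence $\Gamma_{j,i_0}\subseteq L_{k+2}$.

Take $\tilde a,\tilde b,\tilde c\in\mathcal G_j$ within $h$ of $a,b,c$, and let $(a',b',c')$ be the triple chosen in Step 2 for $(\tilde a,\tilde b,\tilde c)$, $j$, $i_0$ and $r'$. Then $|a-a'|\le2h\le\eta s$, and similarly for $b,c$. So $\Gamma:=[a',b']\cup[b',c']\subseteq L_{k+2}\cap\bar B(x,2s)$. Since $x\in T_\lambda$, $k\ge2/\psi$ and $2s\le\psi w_k$, Lemma 1 gives $\Gamma\subseteq T_{\lambda'}$.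

As $P_{r'}\subseteq P^*_{\lambda'}$, it follows that $[a',b']\setminus S_{\lambda'}\subseteq[a',b']\setminus P_{r'}$, and similarly for $[b',c']$. So the left side of (2) is at most the average of $\mathcal H^1([\mathbf a,\mathbf b]\setminus P_{r'})+\mathcal H^1([\mathbf b,\mathbf c]\setminus P_{r'})$ over $(\mathbf a,\mathbf b,\mathbf c)$ uniform in $\bar B(\tilde a,h)\times\bar B(\tilde b,h)\times\bar B(\tilde c,h)$. All these points lie in $\bar B(x,s+2h)\subseteq\bar B(x,2s)$, so $|\mathbf a-\mathbf b|\le4s$ and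
$$\mathcal H^1([\mathbf a,\mathbf b]\setminus P_{r'})\le4s\int_0^1\mathbf 1[(1-t)\mathbf a+t\mathbf b\notin P_{r'}]\,dt .$$
Let $t\le\frac12$. Conditionally on $\mathbf b$, the point $(1-t)\mathbf a+t\mathbf b$ is uniform in a ball of radius $(1-t)h\ge h/2>\eta s/8$, which by convexity is contained in $\bar B(x,2s)$. So the probability that it misses $P_{r'}$ is at most
$$\frac{|\bar B(x,2s)\setminus P_{r'}|}{|\bar B(0,h/2)|}\le\alpha(2s)\Big(\frac{2s}{\eta s/8}\Big)^d=\alpha(2s)\Big(\frac{16}\eta\Big)^d.$$
For $t\ge\frac12$ condition on $\mathbf a$ instead; for $[\mathbf b,\mathbf c]$ argue in the same way. The average is at most $8s\,\alpha(2s)(16/\eta)^d\le\eta s$. So (2) holds, and the family $(S_\lambda)_{0<\lambda<1}$ satisfies (G).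

## 5. Maximal directional derivatives, and why they must be chased with care

We turn to Theorem 3. Here is the mechanism in its purest form.

**Lemma 3 (model case).** Let $\operatorname{Lip}(f)\le1$, $|e|=1$ and $f'(x,e)=1$. Then $f$ is differentiable at $x$ with gradient $e$.

*Proof.* Let $\tau\in(0,\frac14]$. For small $s$ we have $|f(x\pm se)-f(x)\mp s|\le\tau^2s$. Let $r=\tau s$, let $u$ be a unit vector, $b=x+ru$, $\xi=r\langle u,e\rangle$, $w=ru-\xi e\perp e$. Then $|w|\le\tau s$, $|\xi|\le s/4$, and
$$|x+se-b|=\sqrt{(s-\xi)^2+|w|^2}\le s-\xi+\frac{\tau^2s^2}{2\cdot\frac34s}\le s-\xi+\tau^2s .$$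
So $f(b)\ge f(x+se)-|x+se-b|\ge f(x)+\xi-2\tau^2s$. In the same way, with $x-se$, $f(b)\le f(x)+\xi+2\tau^2s$. As $\tau^2s=\tau r$, we get $|f(x+ru)-f(x)-r\langle u,e\rangle|\le2\tau r$ for all small $r$ and all $u$. $\square$

The geometry to remember is the path from $x-se$ via $x+ru$ to $x+se$ with $r=\tau s$: it is longer than the straight path only by the order $\tau^2s$, while a failure of differentiability, $|f(x+ru)-f(x)-r\langle u,e\rangle|>\varepsilon r$, has size $\varepsilon\tau s$, which is much larger when $\tau\ll\varepsilon$. So if $f$ is not differentiable at $x$, then somewhere on this path the directional derivative exceeds $f'(x,e)$ by about $\varepsilon\tau$. If the path runs mostly in our set, this contradicts the maximality of $f'(x,e)$ among points of the set.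

So a sensible plan is to choose $(x,e)$, with $x$ in the set, maximizing $f'(x,e)$. It stops at once: the supremum need not be attained, and limits of maximizing sequences can be bad. Take $g(u)=-|u|+\frac{u^2}2$ on $[-1,1]$ (or $f(x)=g(x_1)$). For $u<0$ we have $g'(u)=1+u$, and for $u>0$ the derivative in direction $-1$ is $1-u$. The supremum of all directional derivatives is $1$; it is not attained, every maximizing sequence tends to $0$, and $g$ is not differentiable at $0$.

We therefore build a sequence of almost maximal pairs, where each move to a new point is allowed only if $f$ behaves at the new point, *at all scales along $e$*, nearly as at the old one. The following quantity measures this.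

**Definition (increment distance).** Let $\operatorname{Lip}(f)\le1$. For a unit vector $e$ let
$$\Delta(x,y;e)=\sup_{t\ne0}\frac{\big|[f(y+te)-f(y)]-[f(x+te)-f(x)]\big|}{|t|}\in[0,2].$$

It satisfies the triangle inequality in $(x,y)$. We have $|\Delta(x,y;e)-\Delta(x,y;e')|\le2|e-e'|$, because changing $e$ to $e'$ changes each of the two brackets by at most $|t||e-e'|$. The function $y\mapsto\Delta(x,y;e)$ is lower semicontinuous, as a supremum of continuous functions. Adding a linear function to $f$ does not change $\Delta$.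

In the example, compare $-h$ and $-h/2$ in direction $1$, with small $h>0$. At $t=h$ the increments are $g(0)-g(-h)=h-\frac{h^2}2$ and $g(\frac h2)-g(-\frac h2)=0$, so $\Delta\ge1-\frac h2$, while the gain in derivative is only $\frac h2$. The rule below will be, up to small terms, $\Delta\le K\sqrt{\text{gain}}$. It forbids such a move for small $h$. The square root is what the $L^2$ maximal inequality provides in Section 8.

A second difficulty is that the directions $e_n$ might wander (if $f\equiv0$ all pairs are maximal). To prevent it we add to $f$, at each step, a small linear function favoring the current direction.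

## 6. The recursion

*Setting for Sections 6 to 8.* Assume (G); $\hat x,\hat\lambda,\zeta,f$ are as in Theorem 3. Multiplying $f$ by a positive constant, assume $\operatorname{Lip}(f)\le1$.

**Step 1. Constants.** *Purpose: fix the sizes of the tilts, tolerances and errors in maximality.* Put $K_0=\sqrt{70C_1}$, $K=2K_0\ge1$,
$$t_n=2^{-n},\qquad\sigma_n=3\cdot8^{-n},\qquad\varepsilon_n=2^{-12}2^{-7n}.$$
For $n\ge1$ the following hold.

- (P1) $\varepsilon_n+2\sqrt{2\varepsilon_n/t_{n+1}}\le\sigma_n/8$. Indeed $2\sqrt{2\varepsilon_n/t_{n+1}}=4\sqrt{\varepsilon_n2^n}=\frac1{16}8^{-n}\le\sigma_n/16$ and $\varepsilon_n\le\sigma_n/16$.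
- (P2) $\sqrt{\varepsilon_n}=2^{-6}2^{-7n/2}\le\sigma_n=\sigma_{n-1}/8$, and $2\sqrt{2\varepsilon_n/t_{n+1}}\le\sigma_n/16\le\sigma_{n-1}/8$.
- (P3) $\varepsilon_n\le\sigma_{n-1}/n^2$, since $n^2\varepsilon_n\le2^{4n}\varepsilon_n=2^{-12}8^{-n}$ and $\sigma_{n-1}=24\cdot8^{-n}$.

Also $K\sigma_0\ge3>2$.

**Step 2. The first pair.** *Purpose: find a point of the family near $\hat x$ with a directional derivative.* Let $\mathcal D$ be the set of pairs $(x,e)$ with $x\in\bigcup_{\lambda<1}S_\lambda$, $|e|=1$, and $f'(x,e)$ existing. Choose $\lambda_0\in(\hat\lambda,1)$. Apply (G) at $\hat x\in S_{\hat\lambda}$ with $\lambda'=\lambda_0$, $\eta=\frac14$, small $s<\zeta/4$, and $a=\hat x-se_*$, $b=\hat x$, $c=\hat x+se_*$, where $e_*$ is any unit vector. Then $[a',b']$ has length at least $s-\frac s2=\frac s2$, and at most $\frac s4$ of it is outside $S_{\lambda_0}$. So $[a',b']\cap S_{\lambda_0}$ has positive length. The restriction of $f$ to the line through $a',b'$ is Lipschitz, hence differentiable at almost every point of $[a',b']$.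 So there is $(x_0,e_0)\in\mathcal D$ with $x_0\in S_{\lambda_0}$ and $|x_0-\hat x|\le\frac54s<\zeta/2$. Put $\delta_0=\zeta/2$, $v_0=0$, $\mu_1=1$.

**Step 3. From $n-1$ to $n$.** *Purpose: pass to an almost maximal pair among those that are close, not worse, and similar at all scales; then fix how closely all later points must follow.* Let $n\ge1$, and let $(x_{n-1},e_{n-1})\in\mathcal D$, $x_{n-1}\in S_{\lambda_{n-1}}$, $\lambda_{n-1}<\mu_n$, $\delta_{n-1}>0$ be given. Set
$$v_n=v_{n-1}+t_ne_{n-1},\qquad p_n(x,e)=f'(x,e)+\langle v_n,e\rangle .$$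
Then $|v_n|\le\sum_k2^{-k}\le1$ and $p_n\le2$. Let $D_n$ be the set of $(x,e)\in\mathcal D$ such that

* $x\in S_\lambda$ for some $\lambda<\mu_n$, and $|x-x_{n-1}|<\delta_{n-1}$;
* $p_n(x,e)\ge p_n(x_{n-1},e_{n-1})$;
* $\Delta(x_{n-1},x;e_{n-1})<K\big(\sigma_{n-1}+\sqrt{p_n(x,e)-p_n(x_{n-1},e_{n-1})}\big)$.

Since $\Delta(x_{n-1},x_{n-1};e_{n-1})=0$, the pair $(x_{n-1},e_{n-1})$ is in $D_n$. As $p_n$ is bounded above, we can choose $(x_n,e_n)\in D_n$ with
$$p_n(x,e)\le p_n(x_n,e_n)+\varepsilon_n\quad\text{for all }(x,e)\in D_n.\tag{5}$$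
Choose $\lambda_n\in[\lambda_{n-1},\mu_n)$ with $x_n\in S_{\lambda_n}$ and put $\mu_{n+1}=\frac12(\lambda_n+\mu_n)$, so $\lambda_n<\mu_{n+1}<\mu_n$. Put $A_n=p_n(x_n,e_n)-p_n(x_{n-1},e_{n-1})\ge0$. The inequality for $\Delta$ in $D_n$ is strict, so there is $a_n>0$ with
$$\Delta(x_{n-1},x_n;e_{n-1})\le K(\sigma_{n-1}+\sqrt{A_n})-2a_n .$$
Choose $\theta_n>0$ such that for $i=n$ and $i=n-1$
$$|f(x_i+te_i)-f(x_i)-tf'(x_i,e_i)|\le\frac{K\sigma_{n-1}}{16}|t|\qquad(|t|\le\theta_n).$$
Finally choose $\delta_n>0$ with
$$\delta_n<\tfrac12(\delta_{n-1}-|x_n-x_{n-1}|),\qquad2\delta_n\le a_n\theta_n.\tag{6}$$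
Thus $\delta_n<\delta_{n-1}/2$, and $|y-x_n|\le\delta_n$ implies $|y-x_{n-1}|<\delta_{n-1}$.

**Step 4. The effect of the tilt.** *Purpose: see that pairs in $D_{n+1}$ whose direction is far from $e_n$ must have a large $p_n$.* From $p_{n+1}(x,e)=p_n(x,e)+t_{n+1}\langle e_n,e\rangle$,
$$p_{n+1}(x,e)-p_{n+1}(x_n,e_n)=p_n(x,e)-p_n(x_n,e_n)-t_{n+1}(1-\langle e,e_n\rangle).\tag{7}$$
For $(x,e)\in D_{n+1}$ the left side is nonnegative, so
$$(x,e)\in D_{n+1}\ \Rightarrow\ p_n(x,e)-p_n(x_n,e_n)\ge t_{n+1}(1-\langle e,e_n\rangle)\ge0.\tag{8}$$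
In all cases the left side of (7) is at most $p_n(x,e)-p_n(x_n,e_n)$.

**Step 5. Transferring the constraint one step back.** *Purpose: membership in $D_n$ is a condition on $\Delta(x_{n-1},y;\cdot)$, but for later points $y$ we control $\Delta(x_n,y;\cdot)$.* The triangle inequality is of no use: $\Delta(x_{n-1},x_n;e_{n-1})$ may already be nearly $K(\sigma_{n-1}+\sqrt{A_n})$, and adding a second term of similar size would exceed the bound. Instead we separate the scales of $t$. For large $t$, $y$ is so close to $x_n$ that nothing changes. For small $t$, the increments at $x_n$ and $x_{n-1}$ are both nearly linear, with nearly equal slopes.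

**Lemma 4 (step lemma).** Let $n\ge2$ and suppose $A_n+2|e_n-e_{n-1}|\le K\sigma_{n-1}/8$. If $|y-x_n|<\delta_n$, $q\ge A_n$ and $\Delta(x_n,y;e_n)\le K(\sigma_{n-1}/2+\sqrt q)$, then $\Delta(x_{n-1},y;e_{n-1})<K(\sigma_{n-1}+\sqrt q)$.

*Proof.* Let $X(t)=\big|[f(y+te_{n-1})-f(y)]-[f(x_{n-1}+te_{n-1})-f(x_{n-1})]\big|$.

If $|t|\ge\theta_n$, replace $y$ by $x_n$ at the cost of $2|y-x_n|$:
$$X(t)\le2|y-x_n|+\Delta(x_{n-1},x_n;e_{n-1})|t|\le\big(K(\sigma_{n-1}+\sqrt q)-a_n\big)|t|,$$
because $2|y-x_n|\le2\delta_n\le a_n\theta_n\le a_n|t|$ and $A_n\le q$.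

If $0<|t|<\theta_n$, pass from $f(y+te_{n-1})-f(y)$ successively to $f(y+te_n)-f(y)$, to $f(x_n+te_n)-f(x_n)$, to $tf'(x_n,e_n)$, to $tf'(x_{n-1},e_{n-1})$, and to $f(x_{n-1}+te_{n-1})-f(x_{n-1})$. Since $A_n=f'(x_n,e_n)-f'(x_{n-1},e_{n-1})+\langle v_n,e_n-e_{n-1}\rangle$, the fourth passage costs at most $(A_n+|v_n||e_n-e_{n-1}|)|t|$. So
$$\frac{X(t)}{|t|}\le|e_n-e_{n-1}|+K\Big(\frac{\sigma_{n-1}}2+\sqrt q\Big)+\frac{K\sigma_{n-1}}{16}+\big(A_n+|v_n||e_n-e_{n-1}|\big)+\frac{K\sigma_{n-1}}{16}\le K\Big(\frac34\sigma_{n-1}+\sqrt q\Big),$$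
using $|v_n|\le1$ and the hypothesis. Both bounds stay below $K(\sigma_{n-1}+\sqrt q)$ by a fixed positive amount, so the supremum over $t$ is strictly smaller. $\square$

**Step 6. The sets $D_n$ are nested.** *Purpose: all later pairs satisfy all earlier constraints and are covered by all earlier almost-maximality statements.*

**Lemma 5.** $D_{n+1}\subseteq D_n$ for all $n\ge1$, and $A_n+2|e_n-e_{n-1}|\le K\sigma_{n-1}/8$ for all $n\ge2$.

*Proof.* Induction on $n$. Let $(x,e)\in D_{n+1}$. The conditions on $\lambda$ and on position for $D_n$ follow from $\mu_{n+1}<\mu_n$ and (6). By (8), $p_n(x,e)\ge p_n(x_n,e_n)\ge p_n(x_{n-1},e_{n-1})$. It remains to check the condition on $\Delta$. For $n=1$ it holds because $\Delta\le2<K\sigma_0$.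

Let $n\ge2$ and $D_n\subseteq D_{n-1}$. Then $(x_n,e_n)\in D_n\subseteq D_{n-1}$. By (5) and (8) with $n-1$ in place of $n$,
$$t_n(1-\langle e_n,e_{n-1}\rangle)\le p_{n-1}(x_n,e_n)-p_{n-1}(x_{n-1},e_{n-1})\le\varepsilon_{n-1}.$$
So $|e_n-e_{n-1}|^2=2(1-\langle e_n,e_{n-1}\rangle)\le2\varepsilon_{n-1}/t_n$, and by (7), $A_n\le p_{n-1}(x_n,e_n)-p_{n-1}(x_{n-1},e_{n-1})\le\varepsilon_{n-1}$. By (P1) for $n-1$, $A_n+2|e_n-e_{n-1}|\le\sigma_{n-1}/8\le K\sigma_{n-1}/8$.

Put $q=p_n(x,e)-p_n(x_{n-1},e_{n-1})=A_n+[p_n(x,e)-p_n(x_n,e_n)]\ge A_n$. Since $p_{n+1}(x,e)-p_{n+1}(x_n,e_n)\le p_n(x,e)-p_n(x_n,e_n)\le q$ and $\sigma_n\le\sigma_{n-1}/2$, membership in $D_{n+1}$ gives $|x-x_n|<\delta_n$ and $\Delta(x_n,x;e_n)\le K(\sigma_{n-1}/2+\sqrt q)$. Lemma 4 gives $\Delta(x_{n-1},x;e_{n-1})<K(\sigma_{n-1}+\sqrt q)$, which is the condition for $D_n$. $\square$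

## 7. The limit pair has a directional derivative

For $m\ge n+1$, $n\ge1$, Lemma 5 gives $(x_m,e_m)\in D_m\subseteq D_{n+1}\subseteq D_n$; also $(x_m,e_m)\in D_1$ for $m\ge1$.

**Step 1. Convergence of points.** *Purpose: define $x$ and keep it strictly inside all the balls.* For $m>n\ge0$, $(x_m,e_m)\in D_{n+1}$ gives $|x_m-x_n|<\delta_n\to0$. So $x_m\to x$ for some $x$. From $|x-x_{n+1}|\le\delta_{n+1}$ and (6) we get $|x-x_n|<\delta_n$ for all $n\ge0$. In particular $|x-\hat x|<\delta_0+\zeta/2=\zeta$.

**Step 2. Convergence of directions.** *Purpose: define $e$.* For $m>n\ge1$, (5) and (8) give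
$$0\le p_n(x_m,e_m)-p_n(x_n,e_n)\le\varepsilon_n,\qquad|e_m-e_n|\le\sqrt{2\varepsilon_n/t_{n+1}} .$$
So $e_m\to e$ with $|e|=1$ and $|e-e_n|\le\sqrt{2\varepsilon_n/t_{n+1}}$.

**Step 3. Increments pass to the limit.** *Purpose: control $f$ along $e_n$ at $x$ at all scales.* For $m>n\ge1$, membership in $D_{n+1}$ and $p_{n+1}(x_m,e_m)-p_{n+1}(x_n,e_n)\le p_n(x_m,e_m)-p_n(x_n,e_n)\le\varepsilon_n$ give $\Delta(x_n,x_m;e_n)\le K(\sigma_n+\sqrt{\varepsilon_n})$. By lower semicontinuity
$$\Delta(x_n,x;e_n)\le K(\sigma_n+\sqrt{\varepsilon_n})\qquad(n\ge1).\tag{9}$$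

**Step 4. Existence of $f'(x,e)$.** *Purpose: show that the limit of the derivatives is the derivative at the limit.* By Step 2 and $|v_n|\le1$, $|f'(x_m,e_m)-f'(x_n,e_n)|\le\varepsilon_n+|e_m-e_n|$ for $m>n\ge1$, so $f'(x_m,e_m)\to L_0$ for some $L_0$. Passing from $e$ to $e_n$, from $x$ to $x_n$, and from the increment to the derivative,
$$|f(x+te)-f(x)-tL_0|\le|t|\big(|e-e_n|+\Delta(x_n,x;e_n)+|f'(x_n,e_n)-L_0|\big)+|f(x_n+te_n)-f(x_n)-tf'(x_n,e_n)|.$$
Divide by $|t|$, let $t\to0$, then $n\to\infty$: the bracket tends to $0$ by (9). So $f'(x,e)$ exists and equals $L_0$. Hence, for $n\ge1$,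
$$p_n(x,e)=\lim_mp_n(x_m,e_m)\ge p_n(x_n,e_n).\tag{10}$$

**Step 5. The limit is in the family, with room.** *Purpose: make sure that (G) can be used at $x$.* Let $\lambda_\infty=\lim\lambda_n$. For $m\ge n+1$, $\lambda_m<\mu_m\le\mu_{n+1}$, so $\lambda_\infty\le\mu_{n+1}<\mu_n$ for all $n\ge1$; in particular $\lambda_\infty<\mu_1=1$. Since $x_m\in S_{\lambda_m}\subseteq S_{\lambda_\infty}$ and $S_{\lambda_\infty}$ is closed, $x\in S_{\lambda_\infty}$.

**Step 6. Absorbing the tilts.** *Purpose: name the function for which $(x,e)$ is extremal.* Let $v=\lim v_n$, so $|v|\le1$ and $|v-v_n|\le2^{-n}$. Let $F=f+\langle v,\cdot\rangle$, so $\operatorname{Lip}(F)\le2$. Let $L=F'(x,e)=L_0+\langle v,e\rangle$, so $|L|\le2$.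

## 8. The two-piece path and the maximal function

We show that $F$ is differentiable at $x$ with gradient $Le$. Then $f=F-\langle v,\cdot\rangle$ is differentiable at $x\in S_{\lambda_\infty}$, $|x-\hat x|<\zeta$, and Theorem 3 is proved.

Suppose not. Then there are $\varepsilon\in(0,1)$ and arbitrarily small $r>0$ with unit vectors $u=u(r)$ such that
$$|F(x+ru)-F(x)-Lr\langle u,e\rangle|>\varepsilon r.\tag{11}$$
We shall find a pair $(x',e')\in D_n$ with $p_n(x',e')>p_n(x_n,e_n)+\varepsilon_n$, contradicting (5).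

**Step 1. Parameters.** *Purpose: fix everything in an order that avoids circularity.* Fix $n$ so large that, with $\tau=\sigma_{n-1}/n$,
$$n\ge112,\qquad n>64/\varepsilon,\qquad\tau\le\tfrac14,\qquad2\tau+3\cdot2^{-n}\le\varepsilon/64 .$$
Fix $\lambda'\in(\lambda_\infty,\mu_n)$. Put $\omega=\varepsilon\tau/320$. Choose $\eta\in(0,1)$ with $\eta\le\min\{\tau/6,\ \tau^2/27,\ \varepsilon\tau/64,\ \omega,\ \tau\omega/4\}$. Choose $\kappa>0$ with $\kappa\le\varepsilon\tau/32$ and $\kappa(2+2/\omega)\le\tau$. Choose $s_1>0$ with $|F(x+te)-F(x)-Lt|\le\kappa|t|$ for $|t|\le s_1$. Choose $r$ as in (11) so small that, with $s=r/\tau$: $s$ is below the $\delta_*$ of (G) for $(x,\lambda_\infty,\lambda',\eta)$; $(1+1/\tau)s\le s_1$; and $2s<\min\{\delta_n-|x-x_n|,\ \delta_{n-1}-|x-x_{n-1}|\}$.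

**Step 2. The path.** *Purpose: realize the path of Section 5 almost inside $S_{\lambda'}$, parametrized so that it moves with unit speed in direction $e$ up to small errors.* Let $a=x-se$, $b=x+ru$, $c=x+se$, all in $\bar B(x,s)$, and take $a',b',c'$ from (G). Let $\xi=r\langle u,e\rangle$, so $|\xi|\le r=\tau s\le s/4$. Let $\gamma:[-s,s]\to\mathbb R^d$ be continuous, affine on $[-s,\xi]$ and on $[\xi,s]$, with $\gamma(-s)=a'$, $\gamma(\xi)=b'$, $\gamma(s)=c'$. With $w=r(u-\langle u,e\rangle e)\perp e$ we have $b-a=(s+\xi)e+w$ and $c-b=(s-\xi)e-w$. As $s\pm\xi\ge\frac34s$ and $|w|\le\tau s$, on each piece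
$$\gamma'=z=e+\tilde w+\tilde\rho,\qquad\tilde w\perp e,\quad|\tilde w|\le\tfrac43\tau,\quad|\tilde\rho|\le\frac{2\eta s}{3s/4}\le3\eta .$$
Since $1\le|e+\tilde w|\le1+\frac12|\tilde w|^2\le1+\frac89\tau^2$ and $3\eta\le\min\{\tau/2,\tau^2/9\}$,
$$|z-e|\le2\tau,\qquad\big||z|-1\big|\le\tau^2.\tag{12}$$

Let $\varphi(t)=F(\gamma(t))-F(x)-Lt$ on $[-s,s]$. It is $5$-Lipschitz, as $2(1+\tau^2)+2\le5$. Put $R=\varepsilon r/2=\varepsilon\tau s/2$. As $s\le s_1$ and $|a-a'|,|c-c'|\le\eta s$,
$$|\varphi(\pm s)|\le(\kappa+2\eta)s\le\varepsilon\tau s/16=R/8 .$$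
By (11), $|\varphi(\xi)|\ge\varepsilon r-2\eta s\ge2R-\frac R{16}\ge R$. So $\varphi$ is small at both ends and large in the middle.

**Step 3. Selecting a point.** *Purpose: find a time $t_0$ at which $\gamma(t_0)\in S_{\lambda'}$, $\varphi'(t_0)$ is not too small, and all averages of $|\varphi'|$ around $t_0$ are bounded by a multiple of $\sqrt{\varphi'(t_0)}$.* Let $V=\int_{-s}^s|\varphi'|$. Then $V\ge|\varphi(\xi)-\varphi(-s)|+|\varphi(s)-\varphi(\xi)|\ge2\cdot\frac78R=\frac74R$, that is, $\frac R8\le\frac V{14}$. Also $\int\varphi'=\varphi(s)-\varphi(-s)\ge-\frac R4$. So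
$$\int(\varphi')^+=\frac12\Big(V+\int\varphi'\Big)\ge\frac V2-\frac R8\ge\frac{3V}7 .$$
We bound the integral of $(\varphi')^+$ over three exceptional sets.

First, let $Z$ be the set of $t$ with $\gamma(t)\notin S_{\lambda'}$, or $|t|>(1-\omega)s$, or $t=\xi$, or $\varphi'(t)$ not existing. By (2) and $|z|\ge\frac12$, $|Z|\le2\eta s+2\omega s$. As $|\varphi'|\le5$ and $\eta\le\omega$, the integral over $Z$ is at most $10(\eta+\omega)s\le20\omega s=\varepsilon\tau s/16=R/8\le V/14$.

Second, on $\{0<\varphi'<R/(16s)\}$ the integral is at most $2s\cdot\frac R{16s}=\frac R8\le\frac V{14}$.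

Third, let $N=\mathcal M(|\varphi'|\mathbf 1_{[-s,s]})$ and $B=\{\varphi'>0,\ N>K_0\sqrt{\varphi'}\}$. On $B$ we have $\varphi'<N^2/K_0^2$. So the integral over $B$ is at most
$$K_0^{-2}\int N^2\le K_0^{-2}C_1\int|\varphi'|^2\le\frac{5C_1V}{K_0^2}=\frac V{14},$$
where $|\varphi'|^2\le5|\varphi'|$ was used. This is the source of the square root.

Since $\frac{3V}{14}<\frac{3V}7$, there is $t_0$ outside these sets with $\varphi'(t_0)>0$. With $P=\varphi'(t_0)$ this means
$$P\ge\frac R{16s}=\frac{\varepsilon\tau}{32},\qquad x':=\gamma(t_0)\in S_{\lambda'},\qquad|t_0|\le(1-\omega)s,\qquad N(t_0)\le K_0\sqrt P .$$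
Let $z=\gamma'(t_0)$ and $e'=z/|z|$. As $\gamma$ is affine near $t_0$, $F(\gamma(t_0+t))=F(x'+tz)$ for small $t$, so $F'(x',z)=L+P$ exists and $(x',e')\in\mathcal D$.

**Step 4. The gain.** *Purpose: show that $(x',e')$ beats $(x,e)$ by more than $\varepsilon_n$.* Since $F'(x',z)=|z|F'(x',e')$, (12) gives $|F'(x',e')-(L+P)|=|F'(x',e')|\,\big||z|-1\big|\le2\tau^2$. Also $|e'-e|\le|z-e|+\big||z|-1\big|\le2\tau+\tau^2\le3\tau$. As $p_n(\cdot,\cdot)=F'(\cdot,\cdot)+\langle v_n-v,\cdot\rangle$ with the direction in the last slot,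
$$G:=p_n(x',e')-p_n(x,e)=F'(x',e')-L+\langle v_n-v,e'-e\rangle\ge P-2\tau^2-3\tau2^{-n}\ge P-\frac{\varepsilon\tau}{64}\ge\frac P2\ge\frac{\varepsilon\tau}{64}.\tag{13}$$
Since $n>64/\varepsilon$, (P3) gives $\frac{\varepsilon\tau}{64}=\frac{\varepsilon\sigma_{n-1}}{64n}>\frac{\sigma_{n-1}}{n^2}\ge\varepsilon_n$. So $G>\varepsilon_n$.

**Step 5. The bound $\Delta(x,x';e)\le K_0\sqrt P+14\tau$.** *Purpose: show that the new point behaves like $x$ at all scales.* Since $\Delta$ is unaffected by linear functions, compute it with $F$. Let $t\ne0$.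

(i) *Suppose $t_0+t\in[-s,s]$.* The average of $|\varphi'|$ over the interval between $t_0$ and $t_0+t$ is at most $N(t_0)$, so
$$|F(\gamma(t_0+t))-F(x')-Lt|=|\varphi(t_0+t)-\varphi(t_0)|\le N(t_0)|t|\le K_0\sqrt P\,|t| .$$
By (12), $|\gamma(t_0+t)-x'-te|\le2\tau|t|$. So $|F(x'+te)-F(x')-Lt|\le(K_0\sqrt P+4\tau)|t|$. Since $|t|\le2s\le(1+1/\tau)s\le s_1$, also $|F(x+te)-F(x)-Lt|\le\kappa|t|\le\tau|t|$. The increments differ by at most $(K_0\sqrt P+5\tau)|t|$.

(ii) *Suppose $t_0+t\notin[-s,s]$.* Let $\iota=1$ if $t_0+t>s$ and $\iota=-1$ if $t_0+t<-s$. Then $t$ has the sign of $\iota$ and $|t|\ge s-\iota t_0=|\iota s-t_0|\ge\omega s$. We compare in two moves: from $x'$ to $x+t_0e$, then from $x+t_0e$ to $x$.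

Since $|\gamma(\iota s)-(x+\iota se)|\le\eta s$ and $|\gamma'-e|\le2\tau$, we get $|x'-(x+t_0e)|\le2\tau|\iota s-t_0|+\eta s\le2\tau|t|+\eta s$. As $\operatorname{Lip}(F)\le2$,
$$\big|[F(x'+te)-F(x')]-[F(x+(t_0+t)e)-F(x+t_0e)]\big|\le8\tau|t|+4\eta s\le\Big(8\tau+\frac{4\eta}\omega\Big)|t|\le9\tau|t| .$$

For the second move let
$$Y=\big|[F(x+(t_0+t)e)-F(x+t_0e)]-[F(x+te)-F(x)]\big| .$$
If $|t|\le s/\tau$, then $|t|,|t_0|,|t_0+t|\le(1+1/\tau)s\le s_1$, and the linear parts cancel:
$$Y\le\kappa(|t_0+t|+|t_0|+|t|)\le\kappa(2|t|+2s)\le\kappa\Big(2+\frac2\omega\Big)|t|\le\tau|t| .$$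
If $|t|>s/\tau$, then $Y\le4|t_0|\le4s\le4\tau|t|$, by pairing $F(x+(t_0+t)e)$ with $F(x+te)$ and $F(x+t_0e)$ with $F(x)$. In total the increments differ by at most $13\tau|t|$.

This proves the bound. With $P\le2G$ from (13) and $K=2K_0$ it gives $\Delta(x,x';e)\le K\sqrt G+14\tau$.

**Step 6. The contradiction.** *Purpose: check all conditions for $(x',e')\in D_n$.* We have $x'\in S_{\lambda'}$ with $\lambda'<\mu_n$. The point $x'$ lies in the convex hull of $a',b',c'$, so $|x'-x|\le(1+\eta)s\le2s$; by the choice of $r$, $|x'-x_{n-1}|<\delta_{n-1}$ and $|x'-x_n|<\delta_n$. By (10),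
$$q:=p_n(x',e')-p_n(x_{n-1},e_{n-1})=G+p_n(x,e)-p_n(x_{n-1},e_{n-1})\ge G+A_n\ge\max(A_n,G)\ge0 .$$
For the condition on $\Delta$ we first compare with $x_n$. By (9), Step 5, Step 2 of Section 7, (P2), $\sigma_n=\sigma_{n-1}/8$, $14\tau=14\sigma_{n-1}/n\le\sigma_{n-1}/8$ (as $n\ge112$) and $K\ge1$,
$$\begin{aligned}\Delta(x_n,x';e_n)&\le\Delta(x_n,x;e_n)+\Delta(x,x';e)+2|e-e_n|\\&\le K(\sigma_n+\sqrt{\varepsilon_n})+K\sqrt G+14\tau+2\sqrt{2\varepsilon_n/t_{n+1}}\le K\Big(\frac{\sigma_{n-1}}2+\sqrt q\Big).\end{aligned}$$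
The four small terms are each at most $K\sigma_{n-1}/8$. By Lemma 5 the hypothesis of Lemma 4 holds, and Lemma 4 with $y=x'$ gives $\Delta(x_{n-1},x';e_{n-1})<K(\sigma_{n-1}+\sqrt q)$. So $(x',e')\in D_n$. But
$$p_n(x',e')=p_n(x,e)+G\ge p_n(x_n,e_n)+G>p_n(x_n,e_n)+\varepsilon_n,$$
contradicting (5). This proves Theorem 3. $\blacksquare$

## 9. Proofs of Theorems 1 and 2, and Hausdorff dimension one

**Proof of Theorem 1.** Use Section 4 with $\phi(t)=t^d$; here $\phi(t)/t\to0$ because $d\ge2$. The sets $S_\lambda$, $0<\lambda<1$, are closed, nonempty, increasing, and satisfy (G). By Theorem 3 every Lipschitz $f$ is differentiable at some point of $\bigcup_{\lambda<1}S_\lambda\subseteq S_1$. So $S_1\subseteq A$ is a compact Lebesgue null UDS. Hence (a) is true, and therefore (b) is true. $\blacksquare$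

**Proof of Theorem 2, part 1.** Use Section 4 with the given $\phi$, and let $S$ be the closure of $\bigcup_{\lambda<1}S_\lambda$. Since $S_1$ is closed, $S\subseteq S_1$. So $S$ is compact, nonempty, contained in $A$, with $|S|=0$ and $\mathcal H^\phi(S)=0$. Let $f$ be Lipschitz. Every nonempty relatively open subset of $S$ contains a point $\hat x\in S_{\hat\lambda}$ for some $\hat\lambda<1$, and by Theorem 3 with small $\zeta$ it contains a point of $\bigcup_{\lambda<1}S_\lambda$ at which $f$ is differentiable. Part 2 was proved in Section 2. $\blacksquare$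

**Proof of the dimension statement.** Let $\phi(t)=t/\log(1/t)$ for $0<t\le1/e$ and $\phi(t)=1/e$ for $t>1/e$. On $(0,1/e]$ the numerator increases and the positive denominator decreases, and $\phi(1/e)=1/e$; so $\phi$ is nondecreasing. Also $\phi(0+)=0$ and $\phi(t)/t=1/\log(1/t)\to0$. Part 1 gives $S$ with $\mathcal H^\phi(S)=0$. For $\epsilon>0$ we have $t^\epsilon\log(1/t)\le1$, that is, $t^{1+\epsilon}\le\phi(t)$, for small $t$. So $\mathcal H^{1+\epsilon}(S)=0$ for all $\epsilon>0$, and $\dim_HS\le1$. By part 2 with $\phi(t)=t$, $\mathcal H^1(S)>0$ for every UDS $S$, so no UDS has Hausdorff dimension less than $1$. Hence $\dim_HS=1$ here, and this is the least possible. $\blacksquare$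

**Remark (the hypotheses).** The condition $d\ge2$ is necessary, by the one-dimensional fact in Section 2. Measurability of $A$ enters only through the choice of a compact $P_1\subseteq A$ of positive measure, so positive inner measure suffices. For (a), positive outer measure does not suffice. Let $A$ be a Bernstein set, that is, $A$ and its complement both meet every uncountable closed set. If $A$ were null, its complement would contain a compact set of positive measure, which is uncountable and misses $A$; so $A$ has positive outer measure. A closed subset of $A$ misses the complement, so it is countable, hence $\mathcal H^1$-null, hence not a UDS by Theorem 2, part 2.
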